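# A three-form on $\mathbb F_p^6$ and odd-dimensional oriented orbifolds that do not bound

## 1. A $p$-group in which commuting elements are almost parallel

Fix an odd prime $p$ and an integer $\delta$ that is not a square modulo $p$. Let $\mathbb Z^6$ have basis $e_1,e_2,e_3,f_1,f_2,f_3$, and put
$$t=e_1e_2e_3+\delta\,(e_1f_2f_3+f_1e_2f_3+f_1f_2e_3)\in\Lambda^3\mathbb Z^6 .$$
Everything below turns on this form. Let $U=\mathbb F_p^6$, with dual $U^\vee$, and write $t$ also for the reduction in $\Lambda^3U$. For $\xi\in U^\vee$ let $i_\xi$ be contraction, $i_\xi(a\wedge b\wedge c)=\xi(a)\,b\wedge c-\xi(b)\,a\wedge c+\xi(c)\,a\wedge b$. Define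
$$R=\{i_\xi t:\xi\in U^\vee\}\subset\Lambda^2U,\qquad C=\Lambda^2U/R,\qquad [u,v]=u\wedge v \bmod R\ \in C .$$

For instance, if $\xi$ is dual to $e_1$, then $i_\xi t=e_2e_3+\delta f_2f_3$, whose square $2\delta\,e_2e_3f_2f_3$ is not zero. So this element of $R$ is not of the form $u\wedge v$. The first lemma says that this is true of every nonzero element of $R$.

**Lemma 1.** $[u,v]=0$ if and only if $u,v$ are linearly dependent over $\mathbb F_p$.

*Proof.* Let $E=\mathbb F_p(\theta)$ with $\theta^2=\delta$, and put $g_j=e_j+\theta f_j$, $\bar g_j=e_j-\theta f_j$. Then $U\otimes E=\langle g_1,g_2,g_3\rangle\oplus\langle\bar g_1,\bar g_2,\bar g_3\rangle$. Expanding $g_1g_2g_3$, the terms with an even power of $\theta$ are exactly $t$, and the odd ones cancel against those of $\bar g_1\bar g_2\bar g_3$; so $t=\frac12(g_1g_2g_3+\bar g_1\bar g_2\bar g_3)$.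

Let $0\neq\xi\in U^\vee$. If $\xi$ vanished on all $g_j$, or on all $\bar g_j$, then $\xi(e_j)\pm\theta\,\xi(f_j)=0$ with $\xi(e_j),\xi(f_j)\in\mathbb F_p$, which forces $\xi(e_j)=\xi(f_j)=0$ for all $j$. So $\xi$ is nonzero on both three-dimensional spaces. Contracting a volume form with a nonzero covector gives a nonzero result, so $i_\xi t=a+b$ with $0\ne a\in\Lambda^2\langle g_j\rangle$ and $0\ne b\in\Lambda^2\langle\bar g_j\rangle$. Now $a\wedge a=b\wedge b=0$, because $\Lambda^4$ of a three-dimensional space is zero, while $a\wedge b\neq0$, because $\Lambda^2A\otimes\Lambda^2B\to\Lambda^4(A\oplus B)$ is injective. Hence $(a+b)\wedge(a+b)=2\,a\wedge b\neq0$. But $(u\wedge v)\wedge(u\wedge v)=0$. So $u\wedge v\in R$ forces $u\wedge v=0$. The converse is clear. $\square$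

The choice of $\delta$ matters. If $\delta=\theta^2$ with $0\ne\theta\in\mathbb F_p$, the $g_j,\bar g_j$ are a basis of $U$ itself. Choose $\xi\neq0$ vanishing on all $\bar g_j$. Then $i_\xi t=\frac12 i_\xi(g_1g_2g_3)$ is a nonzero element of $\Lambda^2$ of a three-dimensional space, hence of the form $u\wedge v$, and Lemma 1 fails.

Let $K=U\times C$ with product
$$(u,a)(v,b)=\big(u+v,\ a+b+\tfrac12[u,v]\big).$$
The term $\frac12[u,v]$ is bilinear, so this is a group, a central extension of $U$ by $C$. The map $\xi\mapsto i_\xi t$ is injective by the proof above, so $\dim R=6$, $\dim C=15-6=9$ and $|K|=p^{15}$. Comparing the two products, $(u,a)(v,b)=(0,[u,v])\cdot(v,b)(u,a)$. So the two elements commute if and only if $[u,v]=0$, and Lemma 1 gives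
$$\text{commuting elements of } K \text{ have linearly dependent images in } U. \tag{1.1}$$

Write $u_1,\dots,u_6$ for the basis $e_1,e_2,e_3,f_1,f_2,f_3$ of $U$, let $\xi_1,\dots,\xi_6$ be the dual basis, and put $s_0=1$, $s_i=(u_i,0)$. The commutators of the $s_i$ are the $(0,[u_i,u_j])$, which span $C$; so $s_1,\dots,s_6$ generate $K$. The seven elements $s_0,\dots,s_6$ are distinct.

What is $K$ for? We shall find a closed 3-manifold $Y$ with a $K$-covering for which the mod $p$ triple cup product of three of the resulting degree-one classes is nonzero, and we shall see that (1.1) stops this covering from extending over any 4-dimensional oriented orbifold bounded by $Y$, *even if branching is allowed*. Branched coverings over 4-orbifolds are exactly what a null-bordism of a certain large odd-dimensional orbifold contains. This answers the question of the next section.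

## 2. Oriented orbifolds up to cobordism

**Definition.** An oriented $n$-orbifold is a Hausdorff, second countable space locally modelled, with smooth transition maps, on quotients $\mathbb R^n/G$, where $G$ is a finite subgroup of $SO(n)$ acting linearly and effectively. The group at a point $x$ is its local group $G_x$. A compact oriented $(n+1)$-orbifold with boundary is modelled at boundary points on $(\mathbb R^n\times[0,\infty))/G$ with $G\subset SO(n)$ finite, acting effectively on the $\mathbb R^n$ factor. Its boundary is a closed oriented $n$-orbifold with the induced orientation; it is not a reflector locus. Closed means compact with empty boundary.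

**Example.** Let a finite group $\Gamma$ act smoothly, preserving orientation, on an oriented manifold $N$, so that each stabilizer $\Gamma_x$ acts faithfully on $T_xN$. Then $N/\Gamma$ is an oriented orbifold with local groups $\Gamma_x$: take an invariant metric and use the exponential map. If $N$ is connected, faithfulness on $T_xN$ follows from effectiveness, since an isometry of a connected manifold that fixes $x$ and is trivial on $T_xN$ is the identity. For example, let $\mathbb Z/q$ rotate the ball $D^3$ about an axis. Then $D^3/(\mathbb Z/q)$ has an arc of points with local group $\mathbb Z/q$, and its boundary is the sphere with two cone points of order $q$.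

**Definition.** $\Omega^{\mathrm{orb}}_n$ is the set of closed oriented $n$-orbifolds, where $M_1,M_2$ are identified if $M_1\sqcup(-M_2)$ is the oriented boundary of a compact oriented $(n+1)$-orbifold. It is a group under disjoint union. The groups $\Omega^{\mathrm{orb}}_*$ form a ring under Cartesian product.

Two facts are given.

1. Fact (i): $\Omega^{\mathrm{orb}}_n\otimes\mathbb Q=0$ for $n$ odd.
2. Fact (ii): every closed oriented orbifold of dimension $n$ with $1\le n\le3$ bounds orientably, so $\Omega_n^{\mathrm{orb}}=0$ for $1\le n\le3$.

The question is whether $\Omega^{\mathrm{orb}}_n=0$ for every odd $n$. It is taken from "We develop a homology of vertex groups as a tool for studying orbifolds and orbifold cobordism and its torsion…", https://msp.org/agt/2015/15-1/agt-v15-n1-p06-s.pdf.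

Here is how things look in easy cases. For $n=1$ the group $SO(1)$ is trivial, so a closed orbifold is a union of circles and bounds discs. For $n=2$, the sphere with two cone points of order $q$ bounds $D^3/(\mathbb Z/q)$. In any dimension, $S^n/\Gamma$ with $\Gamma\subset SO(n+1)$ finite bounds $D^{n+1}/\Gamma$, and $N\times S^1$ bounds $N\times D^2$. Orbifolds bound easily because new local groups may appear in the interior. Nevertheless the answer is no.

**Theorem A.** Let $p$ be an odd prime. There is an even integer $D_p$ such that, for $n=D_p+3$ and for every odd $n\ge D_p+7$, there is a closed oriented $n$-orbifold $M$ with the following property: if $m\ge1$ and $m[M]=0$ in $\Omega^{\mathrm{orb}}_n$, then $p\mid m$. In particular $[M]\neq0$, so $\Omega^{\mathrm{orb}}_n\ne0$. By Fact (i), $[M]$ has finite order, so $\Omega^{\mathrm{orb}}_n$ contains an element of order exactly $p$.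

**Convention on coverings.** A principal $\Pi$-covering ($\Pi$ a finite group) is a covering $\hat B\to B$ with a left $\Pi$-action, free and simply transitive on fibres. Fix $\hat b\in\hat B$ over $b$. The lift from $\hat b$ of a loop $g$ at $b$ ends at $\mu(g)\hat b$ with $\mu(g)\in\Pi$. The lift of $g'$ from $\mu(g)\hat b$ is $\mu(g)$ times the lift from $\hat b$, so $\mu(gg')=\mu(g)\mu(g')$, and $\mu:\pi_1(B)\to\Pi$ is a homomorphism, the monodromy. For $\Pi=U$ abelian, each $\xi\in U^\vee$ gives a class $x_\xi=\xi\circ\mu\in\mathrm{Hom}(\pi_1(B),\mathbb F_p)=H^1(B;\mathbb F_p)$ on each component. It is independent of $\hat b$, linear in $\xi$, and natural. "Universal sign" below means a sign that depends only on conventions.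

## 3. Orbifolds fibred over a 3-manifold, and two of them that bound

Let $\mathbf G$ and $K$ be finite groups (in this section $K$ is any finite group), let $\mathcal G=\mathbf G\rtimes K$ act holomorphically on a closed connected complex manifold $F$ with $\mathbf G$ acting effectively, and let $\hat Y\to Y$ be a principal $K$-covering of a closed oriented 3-manifold. Let $\mathcal G$ act on $\hat Y$ through $K$ and put $M=(\hat Y\times F)/\mathcal G$. The stabilizer of $(\hat y,f)$ is $\mathbf G_f$, since $K$ acts freely on $\hat Y$; it acts faithfully on $T_fF$, because $F$ is connected. So $M$ is a closed oriented orbifold of odd dimension. If $\hat Y=Y\times K$ is trivial, then $M=Y\times F/\mathbf G$, and $M$ bounds since $Y$ bounds by Fact (ii). So a nonbounding $M$ needs a nontrivial covering.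

The sensible first approach is this. Arrange that $\mathbf G$ has a single fixed point in $F$, so that the points of $M$ with local group $\mathbf G$ form a copy of $Y$. In a null-bordism $W$, look at the stratum with the same local group and normal representation. If it were a compact 4-manifold $X$ with $\partial X=Y$ to which the covering extends, then all numbers $\langle\mu^*a,[Y]\rangle$ with $a\in H^3(K;\mathbb F_p)$ would vanish. So choose $\hat Y\to Y$ with one such number nonzero. This fails, because of the following observation.

*Let $\hat Y=\partial\hat X$, where $\hat X$ is a compact oriented 4-manifold, each of whose components meets $\hat Y$, and let the $K$-action extend to $\hat X$ preserving orientation. Then $M=\partial\big((\hat X\times F)/\mathcal G\big)$.* We only have to check that stabilizers act faithfully on tangent spaces. An element acting trivially on one is, for an invariant metric which is a product near the boundary, trivial on a component of $\hat X\times F$, hence on some points of $\hat Y\times F$. So its $K$-part is $1$, it is trivial on $F$, and it is $1$. The action on $\hat X$ need not be free.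

**Example 1 (a branch point).** Let $K=\mathbb Z/p$ act on $S^3\subset\mathbb C^2$ by scalars, with $\hat Y=S^3$. The lens space $Y$ is the 3-skeleton of a model of $BK$ with one cell in each dimension and zero cellular differential mod $p$, so $H_3(Y;\mathbb F_p)\to H_3(BK;\mathbb F_p)$ is an isomorphism and some number is nonzero. Yet $K$ acts on $D^4$, so $M$ bounds.

**Example 2 (a branch surface).** Let $K=U=(\mathbb Z/p)^3$ act on $\hat Y=(S^1)^3$ by multiplication with $p$-th roots of unity, so $Y=T^3$ and the triple product $x_1x_2x_3$ of the three coordinate classes is a generator of $H^3(Y;\mathbb F_p)$. Yet $U$ acts on $\hat X=D^2\times(S^1)^2$, so $M$ bounds. Here $X=\hat X/U\cong D^2\times T^2$, and the covering is branched over $\Sigma=0\times T^2$. The loop around $\Sigma$ has monodromy $u_1$, and the triple product of the boundary is a residue: up to sign, ($x_1$ on the loop around $\Sigma$) times $\langle x_2x_3,[\Sigma]\rangle$.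

Example 2 shows exactly what has to be prevented. Near a branch surface $\Sigma$ let the loop around $\Sigma$ have monodromy $k_0\in K$, with image spanning a line $\ell\subset U$. Along $\Sigma$ there is still an unbranched $U/\ell$-covering, and the residue is a product of two classes of *that* covering, evaluated on $\Sigma$. Moving along $\Sigma$ should change $k_0$ only by conjugation with the monodromy of the path; so the monodromy of loops along $\Sigma$ commutes with $k_0$. If $K$ satisfies (1.1), this monodromy lies in $\ell$ after projection to $U$. Then the $U/\ell$-covering is trivial along $\Sigma$ and the residue vanishes. Isolated branch points as in Example 1 will not matter, because the argument uses $H^2$ of the branch locus.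

So four things have to be done: find $Y$ with a covering by the $K$ of Section 1 and a nonzero triple product; find $\mathbf G$ and $F$ such that every null-bordism really carries a $K$-covering over the stratum in question; extract from $W$ the branched covering; and make the residue argument work although the branch locus is not a surface in general. From now on $K$ is the group of Section 1.

## 4. A 3-manifold with triple cup product $t$

**Lemma 2.** There are a closed connected oriented 3-manifold $Y$ and a map $f:Y\to T^6$ inducing an isomorphism $H_1(Y;\mathbb Z)\to\mathbb Z^6$, with $f_*[Y]=t\in\Lambda^3\mathbb Z^6=H_3(T^6;\mathbb Z)$.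

*Proof.*

**Step 1: reduce to an elementary change.** Start with $\#^6S^1\times S^2$ and a map to $T^6$ inducing an isomorphism on $H_1$. The fundamental group is free of rank 6, so the map factors up to homotopy through a wedge of circles, and the fundamental class goes to $0$. Since $t$ is an integral combination of products of distinct basis vectors, it suffices to change $f_*[Y]$ by $-a\wedge b\wedge c$ for distinct basis vectors $a,b,c$ in any order (so both signs are available), keeping the $H_1$-isomorphism and connectedness.

**Step 2: split $T^3$ into two handlebodies with the same kernel on $H_1$.** In $T^3=\mathbb R^3/\mathbb Z^3$ let $J_0$ be the set of points with at least two coordinates within distance $\frac14$ of $\mathbb Z$ (with corners rounded), a regular neighbourhood of the three coordinate circles through $0$. It is a cube with three 1-handles, a handlebody of genus 3. The closure $J_1$ of the complement is the translate of $J_0$ by $(\frac12,\frac12,\frac12)$, again such a handlebody. The slice $J_0\cap\{x_i=\frac12\}$ is a disc; its boundary $\mu_i$ also bounds the punctured torus $\{x_i=\frac12\}\cap J_1$.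 The classes $\mu_1,\mu_2,\mu_3$ span $\ker(H_1(\partial J_0)\to H_1(J_0))$. This is a summand of rank 3 of $H_1(\partial J_0)=\mathbb Z^6$, and it is contained in $\ker(H_1(\partial J_0)\to H_1(J_1))$, also a summand of rank 3. A summand contained in a subgroup of the same rank equals it, because the quotient is both torsion and a subgroup of a torsion-free group. So both kernels equal one subgroup $\Lambda$.

**Step 3: replace $J_0$ by $-J_1$ in $Y$.** Embed a wedge of three circles in $Y$ whose loops have classes corresponding to $a,b,c$. A regular neighbourhood is an orientable handlebody. Identify it with $J_0$, preserving orientation, so that the cores correspond; this is possible since a handlebody has an orientation-reversing self-homeomorphism fixing its cores. Let $E$ be the closure of $Y\setminus J_0$, which is connected, because a graph does not separate a 3-manifold. In $T^3$ we have $\partial J_1=-\partial J_0$, so $J'=-J_1$ has $\partial J'=\partial J_0$, and $Y'=E\cup J'$ is a closed connected oriented 3-manifold.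

**Step 4: $H_1$ and the map.** For $J''=J_0$ or $J'$ the map $H_1(\partial J_0)\to H_1(J'')$ is onto with kernel $\Lambda$. Mayer–Vietoris gives $H_1(E\cup J'')=(H_1(E)\oplus H_1(J''))/H_1(\partial J_0)=H_1(E)/\mathrm{im}\,\Lambda$. So $H_1(Y)=H_1(E)/\mathrm{im}\,\Lambda=H_1(Y')$. Since $f|_E$ extends over $J_0$, $f_*$ kills $\mathrm{im}\,\Lambda$. So the homomorphism $H_1(\partial J_0)\to\mathbb Z^6$ factors through $H_1(J')=H_1(\partial J_0)/\Lambda$. As $T^6$ is a $K(\mathbb Z^6,1)$, the factored homomorphism is realized by a map $J'\to T^6$ whose restriction to $\partial J_0$ is homotopic to $f$; by homotopy extension we may make the restriction equal to $f$. The result $f':Y'\to T^6$ induces the same isomorphism on $H_1$.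

**Step 5: the change of the class.** The difference $f'_*[Y']-f_*[Y]$ is the image of the fundamental class of $J'\cup(-J_0)=-T^3$ under a map sending the three coordinate circles to $a,b,c$. A map $T^3\to T^6$ is determined up to homotopy by its effect on $H_1$, and this one sends $[T^3]$ to $a\wedge b\wedge c$. So the difference is $-a\wedge b\wedge c$. $\square$

Let $x_i=f^*\xi_i$. These form a basis of $H^1(Y;\mathbb F_p)$. Write $t=\sum_{i<j<k}t_{ijk}\,u_iu_ju_k$ and extend $t_{ijk}$ antisymmetrically. Up to a universal sign, $\langle x_ix_jx_k,[Y]\rangle=t_{ijk}$ mod $p$. In particular, for $\alpha_0=\xi_1\wedge\xi_2\wedge\xi_3$,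
$$\langle f^*\alpha_0,[Y]\rangle=\pm1\neq0\in\mathbb F_p. \tag{4.1}$$

The next lemma explains why $R$ consists of the contractions of $t$: dividing out $R$ is exactly what makes the covering lift from $U$ to $K$.

**Lemma 3.** The homomorphism $\pi_1(Y)\to H_1(Y)\otimes\mathbb F_p=U$ lifts to $\rho:\pi_1(Y)\to K$.

*Proof.* The extension $K$ of $U$ by $C$ has cocycle $\frac12[u,v]$. A lift exists if and only if the pullback of its class to $H^2(\pi_1Y;C)$ vanishes. Since a $K(\pi_1Y,1)$ is obtained from $Y$ by attaching cells of dimension at least 3, $H^2(\pi_1Y;C)$ injects into $H^2(Y;C)$. It suffices to treat each $\lambda\in C^\vee$. The cocycle $\frac12\lambda[u,v]=\frac12\sum_{i,j}\lambda[u_i,u_j]\,\xi_i(u)\xi_j(v)$ represents, up to a universal sign,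
$$\tfrac12\sum_{i,j}\lambda[u_i,u_j]\,\xi_i\cup\xi_j=\sum_{i<j}\lambda[u_i,u_j]\,\xi_i\cup\xi_j .$$
By Poincaré duality its pullback to $Y$ vanishes if and only if it pairs to zero with every $x_k$. The pairing is
$$\Big\langle\sum_{i<j}\lambda[u_i,u_j]\,x_ix_jx_k,[Y]\Big\rangle=\pm\lambda\Big(\sum_{i<j}t_{ijk}[u_i,u_j]\Big).$$
Since $t_{ijk}=t_{kij}$, the argument of $\lambda$ is the class in $C$ of $\sum_{i<j}t_{kij}\,u_i\wedge u_j=i_{\xi_k}t\in R$, which is $0$. $\square$

Let $\hat Y\to Y$ be the principal $K$-covering with monodromy $\rho$; $K$ preserves the pulled-back orientation. Then $\hat Y/C\to Y$ is the principal $U$-covering whose classes are $x_\xi=f^*\xi$.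

## 5. A finite group whose orthogonal normalizer sees $K$

In a null-bordism $W$, a stratum with local group $\mathbf G$ and normal representation $\mathcal V$ carries a bundle with structure group $N_{O(\mathcal V)}(\mathbf G)/\mathbf G$, by the identifications of the normal spaces with $\mathcal V$. So we want a finite group $\mathbf G$ and a faithful real representation $\mathcal V$ with $\mathcal V^{\mathbf G}=0$ such that $N_{O(\mathcal V)}(\mathbf G)\subset SO(\mathcal V)$ and $N_{O(\mathcal V)}(\mathbf G)/\mathbf G$ maps onto $K$.

**Construction.** Let $H=S_7$. We use: $Z(H)=1$; $\mathrm{Aut}(H)=\mathrm{Inn}(H)$; the normal subgroups are $1,A_7,S_7$; $C_{S_7}(A_7)=1$; all 15 irreducible representations are realizable over $\mathbb R$. Let $\chi_0,\dots,\chi_6$ be pairwise non-isomorphic nontrivial irreducible real representations of $H$, with $\chi_0$ the standard one, of dimension 6. Put $T=\bigotimes_j\chi_j\otimes\mathbb C$ and $d=\dim_{\mathbb C}T$; it is even, being a multiple of 6. Let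
$$G=H^K=\prod_{k\in K}H_k,\qquad (g\cdot h)_{gk}=h_k\quad(g\in K),\qquad V=\bigoplus_{k\in K}T_k,\quad T_k=T,$$
where $h\in G$ acts on $T_k$ by $\sigma_k(h)=\bigotimes_j\chi_j(h_{ks_j})$ and $g\in K$ acts by $a_g:T_k\to T_{gk}$, the identity of $T$. We have $\sigma_{gk}(g\cdot h)=\bigotimes_j\chi_j((g\cdot h)_{gks_j})=\bigotimes_j\chi_j(h_{ks_j})=\sigma_k(h)$, so $a_gha_g^{-1}=g\cdot h$. Hence $G\rtimes K$ acts complex linearly on $V$, and unitarily for the metric given on each $T_k=T$ by a product of invariant metrics on the $\chi_j$.

The seven indices $ks_j$ are distinct, so $\sigma_k$ is an external tensor product of irreducibles, hence irreducible, of dimension $d>1$. It is the complexification of an absolutely irreducible real representation $\sigma_k^{\mathbb R}$ of dimension $d$. Restricted to the factor $H_{ks_j}$ it is a multiple of $\chi_j$; restricted to the other factors it is trivial. So $k=ks_0$ is recovered as the index of the factor acting through $\chi_0$, and the $\sigma_k$ are pairwise non-isomorphic. $G$ acts faithfully: if $h_k\ne1$, then $\chi_0(h_k)$ is not scalar ($\chi_0$ is faithful and $Z(H)=1$), so $\sigma_k(h)$,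 a tensor product with a nonscalar factor, is not $1$. Also $V^G=0$. Put $D_p=\dim_{\mathbb R}V=2dp^{15}$.

Why seven tensor factors? With $\chi_0$ alone, that is, with $\bigoplus_k\chi_0(h_k)\otimes\mathbb C$, every permutation of the factors $H_k$ would preserve the representation, and we would see all of $\mathrm{Sym}(K)$ instead of $K$. The other factors record the Cayley graph. A toy case, with $\mathbb Z/3$ written additively in place of $K$ and $s_1=1$, is $\sigma_k=\chi_0(h_k)\otimes\chi_1(h_{k+1})$. The permutation $k\mapsto-k$ would turn $\sigma_k$ into $\chi_0(h_{-k})\otimes\chi_1(h_{-k-1})$, which is none of the $\sigma_{k'}$.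

**Lemma 4.** Let $\mathrm{Aut}_V(G)$ be the group of $\varphi\in\mathrm{Aut}(G)$ with $V\circ\varphi\cong V$ as real representations. There is a homomorphism $\mathrm{Aut}_V(G)\to K$ with kernel $\mathrm{Inn}(G)$, sending conjugation by $a_k$ to $k$.

*Proof.*

**Step 1: automorphisms permute the factors.** Let $A_k=A_7\subset H_k$, a minimal normal subgroup of $G$. Let $N$ be any minimal normal subgroup. If $N\cap A_k\neq1$ for some $k$, then $N=A_k$ by minimality. Otherwise $[N,A_k]\subset N\cap A_k=1$ for all $k$, so $N$ centralizes $\prod_kA_k$, whose centralizer in $G$ is $\prod_k C_{H_k}(A_k)=1$, a contradiction. So the $A_k$ are exactly the minimal normal subgroups, and automorphisms permute them. They also permute $H_k=C_G(\prod_{j\neq k}A_j)$.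

**Step 2: normal form.** For $\pi\in\mathrm{Sym}(K)$ define $\varphi_\pi$ by $\varphi_\pi(h)_{\pi(k)}=h_k$. If $\varphi(H_k)=H_{\pi(k)}$ for all $k$, then $\varphi\varphi_\pi^{-1}$ preserves each $H_k$ and is inner on each, since $\mathrm{Aut}(H)=\mathrm{Inn}(H)$. So $\varphi$ is an inner automorphism times $\varphi_\pi$, for a unique $\pi$; it is inner if and only if $\pi=1$; and $\varphi\mapsto\pi$ is a homomorphism.

**Step 3: $\pi$ is a left multiplication.** Let $V\circ\varphi\cong V$. Inner automorphisms do not change isomorphism classes, so $V\circ\varphi_\pi^{-1}\cong V$. Since $V\cong\bigoplus_k2\sigma_k^{\mathbb R}$ over $\mathbb R$ and $(\varphi_\pi^{-1}h)_k=h_{\pi(k)}$, the representation $\sigma_k\circ\varphi_\pi^{-1}=\bigotimes_j\chi_j(h_{\pi(ks_j)})$ is some $\sigma_{k'}$. The $\chi_j$ are distinct and nontrivial, so comparing the factors acting through $\chi_j$ gives $\pi(ks_j)=k's_j$ for all $j$. For $j=0$ this is $k'=\pi(k)$. Hence $\pi(ks_j)=\pi(k)s_j$ for all $k,j$. The $s_j$ generate the finite group $K$, so every element is a product of them, and $\pi(w)=\pi(1)w$ for all $w\in K$. So $\varphi\mapsto\pi(1)$ is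 a homomorphism to $K$, with kernel $\mathrm{Inn}(G)$. Conjugation by $a_k$ is $h\mapsto k\cdot h$, for which $\pi$ is left multiplication by $k$. $\square$

**Lemma 5.** $N_V:=N_{O(V)}(G)\subset SO(V)$.

*Proof.* Conjugation by $a\in N_V$ lies in $\mathrm{Aut}_V(G)$, since $a$ intertwines. So we get $N_V\to\mathrm{Aut}_V(G)\to K$. If $a$ is in the kernel, it acts on $G$ by an inner automorphism, so $a\in G\cdot C_{O(V)}(G)$. Elements of $G$ are unitary, of real determinant $1$. Since $V=\bigoplus_k\sigma_k^{\mathbb R}\otimes\mathbb R^2$ with distinct absolutely irreducible $\sigma_k^{\mathbb R}$, we have $C_{O(V)}(G)=\prod_kO(2)$, and $(c_k)$ has determinant $\prod_k\det(c_k)^d=1$, as $d$ is even. So $\det:N_V\to\{\pm1\}$ factors through a subgroup of $K$. This has odd order, so $\det=1$. $\square$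

**Extra factors, used only to vary $n$.** Let $B_1=S_3$ and $V_1=\varrho_2\otimes\mathbb C$, with $\varrho_2$ the two-dimensional irreducible real representation. Let $B_2=\langle a,b\mid a^7=b^9=1,\ bab^{-1}=a^2\rangle$, of order 63; as $2^3\equiv1$ mod $7$, $b^3$ is central. Let $V_2\cong\mathbb C^3$ be induced from the character $a\mapsto e^{2\pi i/7}$, $b^3\mapsto\omega=e^{2\pi i/3}$ of $\langle a,b^3\rangle$. On $\langle a\rangle$ it has three distinct characters, permuted transitively by $b$, so it is irreducible. It is faithful: its kernel meets the normal Sylow 7-subgroup $\langle a\rangle$ trivially, so the kernel is a 3-group and commutes with $a$. It lies in $C(a)=\langle a\rangle\times\langle b^3\rangle$, hence in $\langle b^3\rangle$, which acts faithfully by powers of $\omega$.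

*Every automorphism $\varphi$ of $B_2$ fixes $b^3$.* The subgroup $\langle a\rangle$ is characteristic, so $\varphi(a)$ generates it and $\varphi(b)=a^sb^j$ acts on it by squaring. Thus $2^j\equiv2$ mod $7$, that is, $j\equiv1$ mod $3$, and $\varphi(b^3)=(a^sb^j)^3=a^{s(1+2+4)}b^{3j}=b^3$.

Let $G'=B_1^r\times B_2^\epsilon$ with $r\ge0$, $\epsilon\in\{0,1\}$ act factor by factor on $V'=V_1^{\oplus r}\oplus V_2^{\oplus\epsilon}$, with invariant Hermitian metrics, the same on all copies of $V_1$ and there a product metric on $\varrho_2\otimes\mathbb C$. Then $G'$ is solvable and acts faithfully, $V'^{G'}=0$, and $\dim_{\mathbb R}V'=4r+6\epsilon$ takes all values in $\{0,4,6,8,\dots\}$.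

**Lemma 6.** $N_{O(V')}(G')\subset SO(V')$.

*Proof.* An element $\nu$ of the normalizer permutes the real isotypic summands, which are the $r$ blocks $V_1$, of dimension 4, and $V_2$, of dimension 6. Permutations of the 4-dimensional blocks normalize $G'$ and have determinant $1$. So we may assume that $\nu$ preserves each block; it then normalizes the image of $G'$ there. On a block $V_1=\varrho_2\otimes\mathbb R^2$ it normalizes $S_3$. As $\mathrm{Aut}(S_3)=\mathrm{Inn}(S_3)$, it lies in $S_3\cdot O(2)$, and elements of either factor have determinant a square of $\pm1$, so $1$. On $V_2$ it normalizes $B_2$, hence commutes with $b^3=\omega$, and so with $i=(2\omega+1)/\sqrt3$. It is unitary, of real determinant $1$. $\square$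

Put $\mathbf G=G\times G'$ and $\mathcal V=V\oplus V'$, a faithful representation with $\mathcal V^{\mathbf G}=0$, and $N_{\mathcal V}=N_{O(\mathcal V)}(\mathbf G)$.

**Lemma 7.** $N_{\mathcal V}\subset SO(\mathcal V)$, and there is a surjective homomorphism $\kappa:N_{\mathcal V}/\mathbf G\to K$ with $\kappa(a_k\oplus1)=k$.

*Proof.* A minimal normal subgroup of $\mathbf G$ isomorphic to $A_7$ projects trivially to the solvable group $G'$. So it lies in $G$, is minimal normal there, and is one of the $A_k$. Conversely the $A_k$ are such subgroups. Hence $\prod A_k$ is characteristic in $\mathbf G$, and so is its centralizer $G'$. So $N_{\mathcal V}$ normalizes $G'$ and preserves $V=\mathcal V^{G'}$ and $V'=V^\perp$. Its elements restrict to elements normalizing the image $G$ of $\mathbf G$ on $V$ and the image $G'$ on $V'$; Lemmas 5 and 6 give determinant $1$. Let $\kappa$ be restriction to $V$ followed by $N_V\to\mathrm{Aut}_V(G)\to K$ from Lemma 4. It kills $\mathbf G$, which acts on $V$ through $G$. The element $a_k\oplus1$ lies in $N_{\mathcal V}$ and goes to $k$. $\square$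

## 6. The orbifold $M$

Let
$$F=\prod_{k\in K}\mathbb{CP}(T_k\oplus\mathbb C)\times\mathbb{CP}(V_1\oplus\mathbb C)^r\times\mathbb{CP}(V_2\oplus\mathbb C)^\epsilon,\qquad \mathcal G=(G\rtimes K)\times G',$$
with $\mathcal G$ acting holomorphically: $G$ and $G'$ factor by factor, and $K$ permuting the factors $\mathbb{CP}(T_k\oplus\mathbb C)$. Since $T_k,V_1,V_2$ are irreducible of complex dimension greater than $1$, the only invariant line in each of $T_k\oplus\mathbb C$, $V_1\oplus\mathbb C$, $V_2\oplus\mathbb C$ is $\mathbb C$. So $\mathbf G$ has exactly one fixed point $f_*\in F$. It is fixed by $\mathcal G$, and as the tangent space of $\mathbb{CP}(T\oplus\mathbb C)$ at $\mathbb C$ is $\mathrm{Hom}(\mathbb C,T)=T$, we have $T_{f_*}F=\mathcal V$ as a $\mathcal G$-representation, with $K$ acting by $a_k\oplus1$. $\mathbf G$ acts effectively on $F$, because it does on $T_{f_*}F$. Let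
$$M=(\hat Y\times F)/\mathcal G,\qquad n=\dim M=3+\dim_{\mathbb R}\mathcal V\quad(\text{odd}),$$
with $\mathcal G$ acting on $\hat Y$ through $K$. Fix an invariant product metric: a $K$-invariant metric on $\hat Y$ and Fubini–Study metrics on the factors of $F$, scaled to induce the given metric on $T_{f_*}F=\mathcal V$. As in Section 3, $M$ is a closed oriented orbifold with local groups the stabilizers $\mathbf G_f$. A local group of order at least $|\mathbf G|$ occurs only where $\mathbf G_f=\mathbf G$, that is, at the points $[\hat y,f_*]$, which form a copy of $\hat Y/K=Y$.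

## 7. Frames over a null-bordism

Let $m\ge1$ and let $W$ be a compact oriented $(n+1)$-orbifold with $\partial W\cong mM$, that is, $m$ disjoint copies of the oriented orbifold $M$. Give $W$ a metric which near the boundary is the product of the metric of $mM$ with an interval.

We pass to the frame bundle so as to work with smooth manifolds and group actions instead of orbifold strata. Let $Z$ be the oriented orthonormal frame bundle of $W$; over a chart $\tilde B/G_x$ it is $\mathrm{Fr}(\tilde B)/G_x$. Since $G_x$ acts effectively by isometries, it acts freely on frames, so $Z$ is a compact smooth manifold with boundary. The group $SO(n+1)$ acts on the left by $a\cdot z=z\circ a^{-1}$, and $Z/SO(n+1)=W$. For a frame $z:\mathbb R^{n+1}\to T_x$ in a chart, $a\cdot z$ equals $z$ in $Z$ if and only if $z\circ a^{-1}=gz$ for some $g\in G_x$. So the stabilizer is the finite group $\Gamma_z=z^{-1}G_xz$, and $\Gamma_{az}=a\Gamma_za^{-1}$. For example, for $W=\mathbb R^2/(\mathbb Z/q)$ the frame bundle is the manifold $(\mathbb R^2\times SO(2))/(\mathbb Z/q)$, and $SO(2)$ acts on it freely except over the cone point, where the stabilizer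 is $\mathbb Z/q$. The solder form $\theta:TZ\to\mathbb R^{n+1}$, $\theta_z=z^{-1}\circ\pi_*$, is equivariant and fibrewise surjective, and its kernel consists of the tangent spaces to the orbits.

Write $\mathbb R^{n+1}=\mathcal V\oplus\mathbb R^4$, $\mathbf G\subset SO(\mathcal V)\subset SO(n+1)$, with $\mathcal V$ oriented by its complex structure. An element of $N'=N_{SO(n+1)}(\mathbf G)$ preserves $\mathbb R^4=(\mathbb R^{n+1})^{\mathbf G}$ and $\mathcal V$. Its component on $\mathcal V$ lies in $N_{\mathcal V}\subset SO(\mathcal V)$ by Lemma 7, so its component on $\mathbb R^4$ has determinant $1$. Hence $N'=N_{\mathcal V}\times SO(4)$. Put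
$$L=N'/\mathbf G=(N_{\mathcal V}/\mathbf G)\times SO(4),\quad \mathrm{pr}:L\to SO(4),\quad \kappa:L\to K,\quad \upsilon:L\xrightarrow{\kappa}K\to U,$$
$$Q=\{z\in Z:\ \mathbf G\subset\Gamma_z,\ \Gamma_z\cap SO(\mathcal V)=\mathbf G\}\subset Z^{\mathbf G}.$$
$N'$ normalizes $\mathbf G$ and $SO(\mathcal V)$, and $\mathbf G$ acts trivially on $Z^{\mathbf G}$; so the compact Lie group $L$ acts on $Q$. The second condition allows $\Gamma_z$ to be larger than $\mathbf G$, which is necessary in order to get a compact space. For instance, in the bordism $(D^4\times F)/\mathcal G$ of the type in Example 1 (with $\mathbb Z/p$ as $K$), a frame $z$ at $[0,f_*]$ compatible with the splitting has $\Gamma_z\cong\mathcal G$, but only the elements of $\mathbf G$ act trivially on the $\mathbb R^4$ direction.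

**Step (a): $Q$ is a compact $L$-manifold with $\partial Q=Q\cap\partial Z$, and $\theta$ restricts to an $L$-equivariant fibrewise surjective map $TQ\to\mathbb R^4$, with $L$ acting on $\mathbb R^4$ via $\mathrm{pr}$ and with kernel the tangent spaces of the $L$-orbits.** In the collar, parallel transport of frames along normal geodesics identifies $Z$ equivariantly with $\partial Z\times[0,\varepsilon)$, so $Z^{\mathbf G}$ is a compact submanifold with boundary $(\partial Z)^{\mathbf G}$, neat by this collar. For $z\in Z^{\mathbf G}$ the sequence
$$0\to\mathfrak{so}(n+1)\to T_zZ\xrightarrow{\ \theta\ }\mathbb R^{n+1}\to0$$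
(the first map is the infinitesimal action, injective since stabilizers are finite) is one of $\mathbf G$-representations. Taking invariants is exact for a finite group, so $T_zZ^{\mathbf G}=(T_zZ)^{\mathbf G}$ maps onto $\mathbb R^4$ with kernel $\mathfrak{so}(n+1)^{\mathbf G}$. This is the Lie algebra of the centralizer of $\mathbf G$, which has finite index in $N'$. So it is $\mathrm{Lie}(N')=\mathrm{Lie}(L)$, and the kernel is the tangent space of the $N'$-orbit. It remains to see that $Q$ is open and closed in $Z^{\mathbf G}$.

Recall the slice theorem: for a compact Lie group acting smoothly on a manifold, an orbit through an interior point $z_0$ with stabilizer $\Gamma$ has an invariant neighbourhood (a tube) isomorphic to the group times a ball $D$ in $T_{z_0}/T_{z_0}(\text{orbit})$, divided by $\Gamma$, with $\Gamma$ acting linearly on $D$; for $s\in D$ the stabilizer is $\Gamma_s$. Apply this to $SO(n+1)$ on $Z$ at an interior point $z_0\in Z^{\mathbf G}$. Via $\theta$ the ball $D$ lies in $\mathbb R^{n+1}$ with $\Gamma_{z_0}$ acting by its given linear action. The map $N'\times D^{\mathbf G}\to Z^{\mathbf G}$, $(\nu,s)\mapsto\nu s$,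 has at $(1,z_0)$ a differential with image $\mathfrak{so}(n+1)^{\mathbf G}z_0+(T_{z_0}D)^{\mathbf G}=T_{z_0}Z^{\mathbf G}$, so its image contains a neighbourhood of $z_0$. Here $D^{\mathbf G}$ is a ball in $\mathbb R^4$. For $s\in D^{\mathbf G}$ we have $\Gamma_s\cap SO(\mathcal V)=\Gamma_{z_0}\cap SO(\mathcal V)$, since elements of $SO(\mathcal V)$ fix $\mathbb R^4$ pointwise, and translating by $\nu\in N'$ conjugates by $\nu$. So the order of $\Gamma_z\cap SO(\mathcal V)$, a group containing $\mathbf G$, is locally constant at interior points. At boundary and collar points of $Z^{\mathbf G}$, $\Gamma_z\supset\mathbf G$ is isomorphic to a local group of $M$, of order at most $|\mathbf G|$; so $\Gamma_z=\mathbf G$ there, and these points lie in $Q$. Hence $Q$ is open and closed.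

**Step (b): the local structure of $Q$.** For $z\in Q$ the stabilizer $L_z=(\Gamma_z\cap N')/\mathbf G$ is finite. The map $\mathrm{pr}|_{L_z}$ is injective: an element $(a,1)\in\Gamma_z$ lies in $\Gamma_z\cap SO(\mathcal V)=\mathbf G$. By the slice theorem and (a), near an interior orbit $Q\cong L\times_{L_z}B$ with $B$ a ball in $\mathbb R^4$ on which $L_z$ acts linearly through $\mathrm{pr}$.

**Step (c): the boundary.** For $z\in\partial Q$ we have $\Gamma_z=\mathbf G$, so $L$ acts freely on and near $\partial Q$, and $z$ lies over a point $x=[\hat y,f_*]$ of one of the copies of $Y\subset M$. Near a copy of $M$ we have $Z=\mathrm{Fr}(\hat Y\times F\times[0,\varepsilon))/\mathcal G$, and in the chart at $(\hat y,f_*)$, $T_xW=\mathcal V\oplus T_{\hat y}\hat Y\oplus\mathbb R$ with $\mathbf G$ acting on $\mathcal V$. Let $z_0=(\mathrm{id}_{\mathcal V},b)$ with $b:\mathbb R^4\to T_{\hat y}\hat Y\oplus\mathbb R$ an isometry making $z_0$ oriented. Then $\Gamma_{z_0}=\mathbf G$, and the frame $z_0\nu$ has stabilizer $\nu^{-1}\mathbf G\nu$, which contains $\mathbf G$ if and only if $\nu\in N'$. So the fibre of $\partial Q$ over $x$ is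 $\mathbf G\backslash\{z_0\nu:\nu\in N'\}$, where $g\in\mathbf G$ acts by $z_0\nu\mapsto z_0g\nu$, and $L$ acts on it simply transitively. So $\partial Q\to\bigsqcup_mY$ is a principal $L$-bundle, and $\partial Q/L\cong\bigsqcup_mY$.

The admissible $b$ form one $SO(4)$-orbit, so the frames $(\mathrm{id}_{\mathcal V},b)$ define a map $\mathfrak s:\hat Y\to\partial Q/SO(4)$ on each copy. The element $k\in K$ carries the chart at $(\hat y,f_*)$ to that at $(k\hat y,f_*)$, acting by $a_k\oplus1$ on $\mathcal V$. So the frame $(\mathrm{id}_{\mathcal V},b)$ at $k\hat y$ equals in $Z$ the frame $((a_k\oplus1)^{-1},b')$ at $\hat y$, where $b'$ is $b$ followed by the inverse differential of $k$. That is, $\mathfrak s(k\hat y)=(a_k\oplus1)\cdot\mathfrak s(\hat y)$. As $SO(4)\subset\ker\kappa$ and $\kappa(a_k\oplus1)=k$, $\mathfrak s$ induces an isomorphism of principal $K$-coverings $\hat Y\cong\partial Q/\ker\kappa$ over each copy of $Y$.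

## 8. A branched covering of a 4-dimensional space

Let $X=Q/L$, a compact Hausdorff space, with $\partial X=\partial Q/L=\bigsqcup_mY$. By (b) it is locally $B/L_z$ in the interior. Its regular part (trivial stabilizers) is a 4-manifold with boundary $\partial X$, oriented via $\theta$, since $\mathrm{pr}(L)\subset SO(4)$. Each copy of $Y$ carries $\pm$ its given orientation, with *the same* sign for all copies. Indeed all copies come from the same oriented $M$; its orientation is that of $\hat Y\times F$; and $\mathcal V$ is even-dimensional, with its complex orientation, which $N_{\mathcal V}\subset SO(\mathcal V)$ preserves. So whether $b:\mathbb R^4\to T_{\hat y}\hat Y\oplus\mathbb R$ preserves orientation depends only on the convention for boundaries.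

Let $P=Q/\ker\upsilon$, with action of $U=L/\ker\upsilon$ and $P/U=X$. An element $\upsilon(l)$ fixes the image of $z$ if and only if $lz\in\ker\upsilon\cdot z$; so the stabilizer is $\upsilon(L_z)$. Since $L_{\lambda z}=\lambda L_z\lambda^{-1}$ and $U$ is abelian, it depends only on the image of $z$ in $X$. Let
$$\Sigma=\{[z]\in X:\ \upsilon(L_z)\neq0\}.$$
Stabilizers near $z$ are conjugate to subgroups of $L_z$, so $\upsilon(L_{z'})\subset\upsilon(L_z)$ for $z'$ near $z$. Hence $\Sigma$ is closed, and $\Sigma\cap\partial X=\emptyset$ since $L$ is free on $\partial Q$. Over $X\setminus\Sigma$ the finite group $U$ acts freely on $P$, so $P$ is a principal $U$-covering and gives classes $x_\xi\in H^1(X\setminus\Sigma;\mathbb F_p)$, linear in $\xi\in U^\vee$. As $p$ is odd, $x_\xi^2=0$. So we get a ring homomorphism $\Lambda^*U^\vee\to H^*(X\setminus\Sigma;\mathbb F_p)$, $\alpha\mapsto\alpha(x)$. By (c), $P$ restricts to $\hat Y/C$ on each copy of $Y$ in $\partial X$, so $x_\xi$ restricts there to $f^*\xi$.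

**Proposition B.** For every $\alpha\in\Lambda^3U^\vee$, $\ \langle\alpha(x),[\partial X]\rangle=0\in\mathbb F_p$.

The proof occupies the next three sections. All homology and cohomology has coefficients in $\mathbb F_p$.

## 9. From the boundary to residues along the branch locus

**Step 1: $|\upsilon(L_z)|\le p$.** *This makes the branching direction a line.* Let $S_z$ be a Sylow $p$-subgroup of $L_z$, embedded in $SO(4)$ by $\mathrm{pr}$. We claim that $S_z$ is abelian. Its complex irreducible representations have $p$-power degree. So if $\mathbb R^4\otimes\mathbb C$ had a constituent of degree greater than $1$, that degree would be $3$ (with $p=3$). A nontrivial irreducible character $\chi$ of a group of odd order is not self-dual: otherwise pairing $g$ with $g^{-1}$ in $\sum_g\chi(g)=0$ gives $\chi(1)=-2\cdot(\text{algebraic integer})$, so $\chi(1)$ is even, whereas it divides the odd group order. Since $\mathbb R^4\otimes\mathbb C$ is self-dual, the dual would be a second constituent of degree 3, and the dimension would be at least $6>4$. So all constituents are one-dimensional, the faithful representation is diagonalizable,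 and $S_z$ is abelian.

Since $\kappa(L_z)\subset K$ is a $p$-group, $\kappa(L_z)=\kappa(S_z)$ is abelian. By (1.1) any two of its elements have dependent images in $U$, so $\upsilon(L_z)$ lies in a line. Hence at each point of $\Sigma$ the group $\upsilon(L_z)$ is a line. It is locally constant on $\Sigma$: for nearby points of $\Sigma$ the line is contained in the given one, hence equal to it. Let $\Sigma_i$ be the components of $\Sigma$ (finitely many, and open in $\Sigma$, by Step 2), with lines $\ell_i$.

**Step 2: triangulate, and cut out neighbourhoods of the $\Sigma_i$.** *This replaces $[\partial X]$ by cycles close to $\Sigma$.* We apply Illman's equivariant triangulation theorem (Math. Ann. 262 (1983), 487–501) to the double of $Q$ with its smooth action of $L\times\mathbb Z/2$, whose orbit space is $X$. It gives a triangulation of $X$ with constant orbit type on open simplices. (As an illustration, for rotations of $S^2$ the orbit space is an interval whose two endpoints, the fixed poles, are vertices, and the orbit type is constant on the open edge.) A point of $\partial Q$ has stabilizer $1\times\mathbb Z/2$ in $L\times\mathbb Z/2$,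 an interior point has stabilizer $L_z\times1$. So $\partial X$, $\Sigma$ and $\{L_z\neq1\}$ are unions of orbit type strata. They are closed, hence subcomplexes.

A nontrivial element of $SO(4)$ has fixed space of dimension at most $2$. By (b), the singular set $\{L_z\ne1\}$ has dimension at most $2$, and the regular part is a dense oriented 4-manifold with boundary $\partial X$. So every open 3- or 4-simplex is regular. The sum of the oriented 4-simplices is a chain $[X]$ with $\partial[X]=[\partial X]$: a 3-simplex not in $\partial X$ is a face of exactly two 4-simplices, which induce opposite orientations.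

Let $X',X''$ be the first and second barycentric subdivisions. In $X'$ the subcomplex $\Sigma$ is full: the vertices in $\Sigma$ of a simplex span a simplex of $\Sigma$. Let $\mathcal N$ be the open set of points for which the sum of the $X'$-barycentric coordinates at vertices in $\Sigma$ is positive. Deleting the other coordinates and normalizing defines a retraction $\mathrm{ret}:\mathcal N\to\Sigma$, homotopic in $\mathcal N$ to $\mathrm{id}_{\mathcal N}$ by the linear homotopy in each simplex. So $\mathcal N=\bigsqcup_i\mathcal N_i$ with $\mathcal N_i=\mathrm{ret}^{-1}(\Sigma_i)$ open.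

Let $o_i$ be the sum of the oriented 4-simplices of $X''$ meeting $\Sigma_i$. We need three remarks.

1. These simplices lie in $\mathcal N_i$. The vertices of such a simplex are barycentres of a flag $\sigma_0<\sigma_1<\cdots$ of simplices of $X'$. As $\Sigma_i$ is a subcomplex, one of these barycentres is in $\Sigma_i$, so the corresponding $\sigma_j$, and with it $\sigma_0$, lies in $\Sigma_i$. Every barycentre of the flag has positive coordinates at all vertices of $\sigma_0$, hence so has every point of the simplex.
2. $\partial o_i$ is a cycle in $\mathcal N_i\setminus\Sigma_i$. A 3-simplex of $X''$ meeting $\Sigma_i$ is not in $\partial X$, so it is a face of exactly two 4-simplices; both meet $\Sigma_i$, and they induce opposite orientations.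
3. $[X]-\sum_io_i$ (with $[X]$ subdivided) is a sum of simplices disjoint from $\Sigma$, with boundary $[\partial X]-\sum_i\partial o_i$.

Since $\alpha(x)$ is defined on $X\setminus\Sigma$,
$$\langle\alpha(x),[\partial X]\rangle=\sum_i\langle\alpha(x),\partial o_i\rangle. \tag{9.1}$$

**Step 3: isolate the residue.** *Only one part of $\alpha$ can contribute at $\Sigma_i$.* Fix $i$ and write $\ell=\ell_i$. Choose $0\neq u\in\ell$ and $\eta\in U^\vee$ with $\eta(u)=1$. Let $\ell^\perp\subset U^\vee$ be the annihilator of $\ell$, so $U^\vee=\mathbb F_p\eta\oplus\ell^\perp$, and write $\alpha=\eta\wedge\beta+\gamma$ with $\beta\in\Lambda^2\ell^\perp$, $\gamma\in\Lambda^3\ell^\perp$. Over $\mathcal N_i$ all $\upsilon(L_z)$ lie in $\ell$, so $U/\ell$ acts freely on the part of $P/\ell$ over $\mathcal N_i$, a principal $U/\ell$-covering. So for $\xi\in\ell^\perp=(U/\ell)^\vee$ the class $x_\xi|_{\mathcal N_i\setminus\Sigma_i}$ extends to $\tilde x_\xi\in H^1(\mathcal N_i)$. Hence $\gamma(x),\beta(x)$ extend to classes $\tilde\gamma,\tilde\beta$ on $\mathcal N_i$, and $\langle\gamma(x),\partial o_i\rangle=\langle\tilde\gamma,\partial o_i\rangle=0$,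 since $\partial o_i$ bounds in $\mathcal N_i$. As $\mathrm{ret}\simeq\mathrm{id}$, $\tilde\beta=\mathrm{ret}^*(\tilde\beta|_{\Sigma_i})$. Therefore
$$\langle\alpha(x),\partial o_i\rangle=\psi(\tilde\beta|_{\Sigma_i}),\qquad \psi:H^2(\Sigma_i)\to\mathbb F_p,\quad \psi(b)=\langle x_\eta\cup\mathrm{ret}^*b,\ \partial o_i\rangle. \tag{9.2}$$

If $\Sigma_i$ were a closed surface with a well-defined monodromy $k_0$ around it, the argument at the end of Section 3 would finish the proof. In general $\Sigma_i$ is a 2-complex, and several sheets can meet at points with larger $L_z$. The remedy is to pass from points to pairs (point, rotation fixing it).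

## 10. The surface of rotations

**Step 4: construction of a closed oriented surface $S$ over $\Sigma_i$.** Let
$$\mathcal I=\{(z,c)\in Q\times L:\ cz=z\},$$
a compact $L$-space under $\lambda(z,c)=(\lambda z,\lambda c\lambda^{-1})$. In a tube $L\times_{L_{z_0}}B$ the elements fixing $[g,b]$ are the $gcg^{-1}$ with $c\in L_{z_0}$, $cb=b$. So over the tube
$$\mathcal I=L\times_{L_{z_0}}\bigsqcup_{c\in L_{z_0}}B^c,\qquad \mathcal I/L=\bigsqcup_{[c]}B^c/Z_{L_{z_0}}(c), \tag{10.1}$$
the second union over conjugacy classes in $L_{z_0}$. For example, if $L_{z_0}=\mathbb Z/3$ rotates the second factor of $B=B^2\times B^2$, then $\mathcal I/L$ is $B/(\mathbb Z/3)$, for $c=1$, together with two copies of the fixed disc, for the two nontrivial rotations.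

Let $\tilde I\subset\mathcal I$ be the set of $(z,c)$ over $\Sigma_i$ such that $\upsilon(c)\neq0$, $\dim\mathrm{Fix}(\mathrm{pr}\,c)=2$, and $\mathrm{pr}\,c$ rotates the plane $N_c:=\mathrm{Fix}(\mathrm{pr}\,c)^\perp$ by $\pm2\pi/q$, where $q$ is the order of the group of elements $l\in L_z$ with $\mathrm{pr}\,l$ fixing $\mathrm{Fix}(\mathrm{pr}\,c)$ pointwise. This group embeds in $SO(N_c)\cong SO(2)$, so it is cyclic, and $c$ generates it. Since $\upsilon(c)\ne0$, $p$ divides the order $q$ of $c$, so $q\ge3$.

*$\tilde I$ is open and closed in $\mathcal I$.* Near the boundary only $c=1$ occurs, which is excluded. The conditions are $L$-invariant, so it suffices that they are constant on each $B^c$ in (10.1). For $\upsilon(c)$ and $\mathrm{Fix}(\mathrm{pr}\,c)$ this is clear. For $b\in B^c=B\cap\mathrm{Fix}(\mathrm{pr}\,c)$, an element of $L_{z_0}$ fixing $\mathrm{Fix}(\mathrm{pr}\,c)$ pointwise fixes $b$, so it lies in $L_b$; thus $q$ is constant. If $\upsilon(c)\ne0$, then $\upsilon(L_b)\neq0$ on the connected set $B^c$, so $B^c$ maps to $\Sigma$, of which $\Sigma_i$ is an open and closed subset; so lying over $\Sigma_i$ is constant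 too.

*$S=\tilde I/L$ is a closed oriented surface, possibly empty.* It is compact Hausdorff, locally $B^c/Z_{L_{z_0}}(c)$ with $B^c$ a 2-disc. Elements of $Z_{L_{z_0}}(c)$ act on $N_c$ commuting with a rotation of angle different from $0$ and $\pi$, so they act there by rotations. As $\mathrm{pr}(L)\subset SO(4)$, they act on $\mathrm{Fix}(\mathrm{pr}\,c)$ by rotations as well. The quotient of a disc by a finite group of rotations is a disc, so $S$ is a closed surface. To orient it, orient $N_c$ so that $c$ rotates by $+2\pi/q$, and $\mathrm{Fix}(\mathrm{pr}\,c)$ so that $\mathrm{Fix}(\mathrm{pr}\,c)\oplus N_c=\mathbb R^4$. This rule is $L$-equivariant, and the rotations preserve it.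

Let $\phi:S\to\Sigma_i$, $[(z,c)]\mapsto[z]$, and let $\mathbf n:S\to\mathbb F_p$, $\mathbf n[(z,c)]=\eta(\upsilon(c))$, which is well defined since $U$ is abelian, and locally constant. Put
$$\psi'(b)=\langle\phi^*b,\ \mathbf n[S]\rangle\qquad(b\in H^2(\Sigma_i)).$$

**Step 5: $\psi'=2\varsigma\,\psi$ with a universal sign $\varsigma$.** *So the residue is computed on an honest surface.* Since $\dim\Sigma_i\le2$, $H^2(\Sigma_i)$ is spanned by the classes of the elementary cochains $\tau^*$ of oriented 2-simplices $\tau$ of the triangulation; it suffices to evaluate both functionals on each $\tau^*$.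

*Local picture.* Let $y$ be an interior point of $\tau$, under $z\in Q$. The orbit type is constant on the open simplex $\tau^\circ$. In the tube $L\times_{L_z}B$, a point $b\in B$ with stabilizer conjugate to $L_z$ has stabilizer equal to $L_z$, being a subgroup of the same order. So near $y$, $\tau^\circ$ lies in the image of $B^{L_z}$, which embeds in $X$. As $L_z\ne1$, $\dim B^{L_z}\le2$; hence $\dim B^{L_z}=2$ and $\tau^\circ$ is open in it near $y$. Fixing a plane pointwise, $L_z$ is cyclic, of order $q$ say, acting on the normal plane by rotations, freely off $B^{L_z}$. So near $y$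
$$X\cong B^2\times(B^2/L_z),\quad\text{homeomorphic to }\mathbb R^2\times\mathbb R^2,\qquad \Sigma=\mathbb R^2\times0,\ \text{an open part of }\tau^\circ .$$
(The homeomorphism $B^2/L_z\cong B^2$ is induced by $\zeta\mapsto\zeta^q/|\zeta|^{q-1}$.) Let $\varrho\in L_z$ be the rotation by $+2\pi/q$ for the normal orientation determined by the orientations of $\tau$ and $X$. It generates $L_z$, so $\upsilon(\varrho)\ne0$, $p\mid q$ and $q\ge3$. A positive meridian of $\Sigma$ at $y$ is the image of an arc from $b$ to $\varrho b$ in the normal disc. In $P$ we have $[1,\varrho b]=[\varrho,b]=\upsilon(\varrho)\cdot[1,b]$, so $x_\eta$ takes the value $\eta(\upsilon(\varrho))$ on it.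

Use coordinates $(w,v)$ in the product chart at $y$, scaled so that the chart contains $\{|w|<5,|v|<1\}$, and put $\Delta_\rho=\{|w|\le\rho,\ v=0\}\subset\tau^\circ$. Let $b'\in H^2(\Sigma_i,\Sigma_i\setminus\Delta_1)\cong\mathbb F_p$ be the generator given by the orientation of $\tau$. Its image in $H^2(\Sigma_i)=\mathrm{Hom}(H_2(\Sigma_i),\mathbb F_p)$ takes on a simplicial cycle the coefficient of $\tau$, so it is the class of $\tau^*$.

*Value of $\psi'$.* A point of $\phi^{-1}(y)$ is given by $c\in L_z$, up to conjugation in the abelian group $L_z$, rotating by $\pm2\pi/q$; so $\phi^{-1}(y)=\{[(z,\varrho)],[(z,\varrho^{-1})]\}$, two points since $q\ge3$. Near each of them $S$ is $B^{\varrho}=B^{L_z}$ with $L_z$ acting trivially, and $\phi$ is a homeomorphism onto a neighbourhood of $y$ in $\Sigma$. For $c=\varrho$ it preserves orientation. For $c=\varrho^{-1}$ the orientation of $N_c$, hence that of $\mathrm{Fix}(\mathrm{pr}\,c)$, is reversed, so $\phi$ reverses orientation. The values of $\mathbf n$ are $\eta\upsilon(\varrho)$ and $-\eta\upsilon(\varrho)$. Evaluating the class $b'$, supported in $\Delta_1$, the contributions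 are $\eta\upsilon(\varrho)$ and $(-1)(-\eta\upsilon(\varrho))$, so
$$\psi'(\tau^*)=2\,\eta(\upsilon(\varrho)).$$
The two opposite rotations do not cancel, because both the number $\mathbf n$ and the orientation change sign.

*Value of $\psi$: localization.* Let $\partial^*x_\eta\in H^2(\mathcal N_i,\mathcal N_i\setminus\Sigma_i)$ be the image of $x_\eta$ under the connecting map, and regard $[o_i]\in H_4(\mathcal N_i,\mathcal N_i\setminus\Sigma_i)$. Then, with a universal sign, $\psi(b)=\pm\langle\partial^*x_\eta\cup\mathrm{ret}^*b,[o_i]\rangle$. For $b=b'$ the product lies in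
$$H^4\big(\mathcal N_i,(\mathcal N_i\setminus\Sigma_i)\cup(\mathcal N_i\setminus\mathrm{ret}^{-1}\Delta_1)\big)=H^4(\mathcal N_i,\mathcal N_i\setminus\Delta_1),$$
since $\mathrm{ret}|_\Sigma=\mathrm{id}$. By excision it may be evaluated in the box $\mathcal D=\{|w|<4,|v|<\rho_0\}\subset\mathcal N_i$, for any small $\rho_0>0$, on the image of $[o_i]$.

*Value of $\psi$: the homology class.* The image of $[o_i]$ is the local orientation class along $\Delta_1$, and also along $\Delta_2$. To see this, let $\mathbf E$ be a closed 4-ball in the chart with $\Delta_2\subset\mathbf E\subset\{|w|<4\}$, so thin in the $v$-direction that it lies in $\mathcal N_i$ and avoids all closed simplices of $X''$ that do not meet $\Sigma_i$; these form a compact set disjoint from $\Sigma_i$ that contains the simplices of $\partial o_i$. Then $o_i$ defines a class in $H_4(\mathcal N_i,\mathcal N_i\setminus\mathbf E)\cong\mathbb F_p$, a group that restricts isomorphically to the local homology at each point of $\mathbf E$. At a point of $\mathbf E$ interior to a 4-simplex of $X''$, that simplex meets $\Sigma_i$, so it occurs in $o_i$, and the restriction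 is the local orientation. Hence it is the local orientation at all points of $\mathbf E$.

*Value of $\psi$: the cohomology classes.* Since $\mathrm{ret}(w,0)=w$, continuity of $\mathrm{ret}$ and compactness of $\{|w|\le4,v=0\}$ show that for $\rho_0$ small, $\mathrm{ret}(w,v)$ lies in the chart part $\{|w|<5\}$ of $\Sigma$ and $|\mathrm{ret}(w,v)-w|<\frac12$ on $\mathcal D$. The linear homotopy from $\mathrm{ret}$ to the projection $\mathrm{pr}_1(w,v)=w$ stays within $\frac12$ of $w$, so it maps $\mathcal D\cap\{|w|>2\}$ into the complement of $\Delta_1$. Hence $\mathrm{ret}^*b'=\mathrm{pr}_1^*b'$ in $H^2(\mathcal D,\mathcal D\cap\{|w|>2\})$. As $\{v\neq0\}\cup\{|w|>2\}$ is the complement of $\Delta_2$ in $\mathcal D$, the product may be computed with $\mathrm{pr}_1^*b'$ in $H^4(\mathcal D,\mathcal D\setminus\Delta_2)$. Moreover $\mathcal D$ is contractible and $\mathcal D\cap\{v\ne0\}$ is homotopy equivalent to the meridian circle. So $\partial^*x_\eta|_{\mathcal D}\in H^2(\mathcal D,\mathcal D\cap\{v\neq0\})\cong\mathbb F_p$ is, up to a universal sign, the value of $x_\eta$ on the meridian times the pullback under $(w,v)\mapsto v$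 of the generator of $H^2(\mathbb R^2,\mathbb R^2\setminus0)$ given by the normal orientation. The cross product of the two generators takes a universal value $\pm1$ on the local orientation class. So
$$\psi(\tau^*)=\varsigma\,\eta(\upsilon(\varrho)),\qquad \varsigma=\pm1\ \text{universal},$$
and $\psi'=2\varsigma\,\psi$.

## 11. The centralizer kills the residue

**Step 6: $\phi^*\tilde\beta=0$.** *Here (1.1) is used in the form announced in Section 3.* Let $S_j$ be a component of $S$ and $I'$ a component of its preimage in $\tilde I$. By (10.1), $\tilde I$ is locally $L\times_{L_{z_0}}(\text{a disjoint union of discs})$, so its components are open and closed. The quotient map by the compact group $L$ is open and closed, so the image of $I'$ is open and closed in $S_j$, hence all of $S_j$. If two points of $I'$ have the same image, they differ by some $\lambda\in L$; then $\lambda I'$ is a component meeting $I'$, so $\lambda\in L_{I'}:=\{\lambda\in L:\lambda I'=I'\}$. Thus $S_j=I'/L_{I'}$, a continuous bijection from a compact to a Hausdorff space.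

The function $(z,c)\mapsto\kappa(c)\in K$ is locally constant on $\tilde I$, hence constant on $I'$, equal to $k_0$ say. The image of $k_0$ in $U$ is $\upsilon(c)\ne0$, and it lies in $\upsilon(L_z)=\ell$. For $\lambda\in L_{I'}$ and $(z,c)\in I'$ we have $(\lambda z,\lambda c\lambda^{-1})\in I'$, so
$$\kappa(\lambda)\,k_0\,\kappa(\lambda)^{-1}=k_0 .$$
By (1.1), $\upsilon(\lambda)$ and the image of $k_0$ are linearly dependent, and the latter spans $\ell$; so $\upsilon(\lambda)\in\ell$. Therefore $L_{I'}\subset\upsilon^{-1}(\ell)$, and the map $I'\to Q\to Q/\upsilon^{-1}(\ell)=P/\ell$ factors through $I'/L_{I'}=S_j$. That is, $\phi|_{S_j}$ lifts to $P/\ell$. So the principal $U/\ell$-covering pulled back to $S_j$ has a section and is trivial. Hence $\phi^*\tilde x_\xi=0$ for $\xi\in\ell^\perp$. Since $\tilde\beta$ is a sum of products of two such classes, $\phi^*\tilde\beta=0$.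

**End of the proof of Proposition B.** By Steps 5 and 6,
$$2\varsigma\,\psi(\tilde\beta|_{\Sigma_i})=\psi'(\tilde\beta|_{\Sigma_i})=\langle\phi^*\tilde\beta,\mathbf n[S]\rangle=0 .$$
As $p$ is odd, $\psi(\tilde\beta|_{\Sigma_i})=0$, so $\langle\alpha(x),\partial o_i\rangle=0$ by (9.2). This holds for every $i$, and (9.1) gives $\langle\alpha(x),[\partial X]\rangle=0$. $\square$

## 12. Elements of order $p$ in odd dimensions

**Proof of Theorem A.** Let $M$ be as in Section 6 and suppose $m[M]=0$ with $m\ge1$. Then $mM=\partial W$ as in Section 7. By Section 8, $\partial X=\bigsqcup_mY$ with one common sign of orientation, and the classes $x_\xi$ restrict to $f^*\xi$ on each copy. Proposition B with $\alpha=\alpha_0$, together with (4.1), gives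
$$0=\langle\alpha_0(x),[\partial X]\rangle=\pm m\,\langle f^*\alpha_0,[Y]\rangle=\pm m\in\mathbb F_p .$$
So $p\mid m$. In particular, taking $m=1$, $M$ does not bound, and $[M]\neq0$ in $\Omega^{\mathrm{orb}}_n$ with $n=3+D_p+\dim_{\mathbb R}V'$, which is odd. With $V'=0$ this is $n=D_p+3$; with $\dim_{\mathbb R}V'\in\{4,6,8,\dots\}$ it covers all odd $n\ge D_p+7$. By Fact (i), $[M]$ has some finite order $N$. Then $p\mid N$, and $(N/p)[M]$ has order exactly $p$. $\square$

So the assertion that $\Omega^{\mathrm{orb}}_n=0$ for every odd $n$ is false. For every odd prime $p$ there are elements of order $p$ in $\Omega_n^{\mathrm{orb}}$ for all odd $n\ge D_p+7$; in particular, taking $p=3$, only finitely many of the odd-dimensional groups can vanish. The argument makes no claim about the smallest odd $n$ with $\Omega^{\mathrm{orb}}_n\neq0$, nor about 2-primary torsion.
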